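# Bases of the disc algebra and maps onto $c_0$

## 1. Damped sums of functions in the disc algebra

Let $\mathbb T$ be the unit circle and $m$ the normalized Lebesgue measure on it. The disc algebra $A$ consists of the analytic functions on the open unit disc that extend continuously to the closed disc, with the supremum norm. By the maximum principle we may regard $A$ as a closed subalgebra of $C(\mathbb T)$. All spaces are complex.

Take $y_1,\dots,y_J\in A$ with $\|y_j\|_\infty\le K$. The sum $\sum_j y_j$ may have norm $JK$, even if every $y_j$ is very small in $L^2(m)$.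

**Example.** Let $y_j=\big(\frac{1+z}2\big)^{p_j}$. At $z=e^{i\theta}$ its modulus is $|\cos(\theta/2)|^{p_j}$, so $\|y_j\|_\infty=1$, and by dominated convergence $\|y_j\|_{L^2(m)}\to0$ as $p_j\to\infty$. But $y_j(1)=1$ for all $j$, so $\|\sum_{j\le J}y_j\|_\infty=J$.

The construction on which these notes turn is the following. For each $j$ choose a cut-off $\Theta_j\in A$ with $|\Theta_j|\le1$ that is tiny wherever $y_j$ is not tiny, and replace $\sum_jy_j$ by the damped sum
$$\sum_{j=1}^J y_j\,\Theta_{j+1}\Theta_{j+2}\cdots\Theta_J. \tag{1}$$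
Each function is multiplied by the cut-offs of all *later* functions. The number of terms then no longer matters.

**Lemma 1.** Let $K\ge1$ and let $y_j,\Theta_j$ $(1\le j\le J)$ be functions with $|y_j|\le K$, $|\Theta_j|\le1$, and $|\Theta_j|\le2^{-j}$ on $\{|y_j|\ge2^{-j}\}$. Then, pointwise,
$$\sum_{j\le J}|y_j|\prod_{j<i\le J}|\Theta_i|\le3K. \tag{2}$$

**Proof.** Fix a point $s$. If $|y_j(s)|<2^{-j}$ for all $j$, the sum is at most $\sum2^{-j}\le1$. Otherwise let $i$ be the largest index with $|y_i(s)|\ge2^{-i}$. The terms with $j>i$ add up to at most $\sum_{j>i}2^{-j}\le1$. The term $j=i$ is at most $K$. Each of the $i-1$ terms with $j<i$ contains the factor $|\Theta_i(s)|\le2^{-i}$, so it is at most $K2^{-i}$. Since $(i-1)2^{-i}\le\frac14$, the total is at most $1+K+\frac14K\le3K$. $\square$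

Passing from $y_j$ to its damped version costs little if the later cut-offs are close to $1$ in mean. Indeed, if $|\Theta_i|\le1$ for all $i$, the telescoping identity $1-\Theta_1\cdots\Theta_n=\sum_i\Theta_1\cdots\Theta_{i-1}(1-\Theta_i)$ gives
$$\Big|1-\prod_i\Theta_i\Big|\le\sum_i|1-\Theta_i|. \tag{3}$$

Damped sums will be used twice. First they produce functions of norm at most $3$ that are seen by many functionals at once, which gives a lower $\ell_1$-estimate. Then they produce functions of norm at most $3K$ that contain $J$ independent contributions, with $J$ arbitrary, which contradicts the boundedness of the partial sum operators of a basis. That suitable $\Theta_j$ exist inside $A$ has to be proved; this is Section 4.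

## 2. Coefficient functionals and maps onto $c_0$

A **basis** of a Banach space $X$ is a Schauder basis: a sequence $(g_n)$ such that every $x\in X$ has a unique expansion $x=\sum c_ng_n$ converging in norm. It is **normalized** if $\|g_n\|=1$ for all $n$. We recall that the coefficient functionals $\phi_n(x)=c_n$ are continuous, that the partial sum operators $P_mx=\sum_{n\le m}\phi_n(x)g_n$ satisfy $\sup_m\|P_m\|<\infty$, and that $\phi_n(g_k)=\delta_{nk}$. As usual $c_0$ is the space of scalar sequences tending to $0$, and its dual is $\ell_1$.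

For $C(0,1)$, the continuous functions on $[0,1]$ with the supremum norm, there is the following result.

**Corollary C (known).** If $(g_n)$ is a normalized basis of $C(0,1)$, then for some increasing sequence $(n_k)$ of positive integers the map $\sum c_ng_n\mapsto(c_{n_k})_{k=1}^\infty$ takes $C(0,1)$ onto $c_0$.

Problem 4.10 of "Bases and biorthogonal systems in the spaces C and $L^1$" asks whether Corollary C remains true when $C(0,1)$ is replaced by $A$. The answer is yes.

**Theorem 2.** For every normalized basis $(g_n)$ of $A$ there is $n_1<n_2<\dots$ such that $\sum c_ng_n\mapsto(c_{n_k})_k$ maps $A$ onto $c_0$.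

**A case done by hand.** Take the Faber–Schauder basis of $C(0,1)$: the functions $1$ and $t$, followed by the dyadic hat functions, level by level. Let $h_k$ be the hat of height $1$ supported on $[2^{-k-1},2^{-k}]$. These hats are basis elements, and their supports do not overlap. Given $(a_k)\in c_0$, the series $f=\sum a_kh_k$ converges uniformly, and its coefficient at $h_k$ is $a_k$. So the coefficients along these hats already fill $c_0$. The argument uses functions with essentially disjoint supports. In $A$ there are none: a function of $A$ that vanishes on an arc is $0$.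

We now translate surjectivity into a statement about the $\phi_n$. A bounded sequence $(\psi_k)$ in a Banach space is **equivalent to the unit vector basis of $\ell_1$** (the $\ell_1$-basis) if there is $\delta>0$ with $\|\sum a_k\psi_k\|\ge\delta\sum|a_k|$ for all finite families of scalars; the upper estimate is automatic from boundedness. For instance, the evaluations $\delta_{s_k}\in C(\mathbb T)^*$ at distinct points satisfy $\|\sum a_k\delta_{s_k}\|=\sum|a_k|$. We also recall that a bounded operator $Q:X\to Y$ between Banach spaces is onto if its adjoint is bounded below, that is, $\|Q^*y^*\|\ge\delta\|y^*\|$ for some $\delta>0$.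

**Theorem 3.** Let $g_n\in A$, $\phi_n\in A^*$ $(n\ge1)$ satisfy $\phi_n(g_k)=\delta_{nk}$, $\|g_n\|\le1$, $\|\phi_n\|\le B$, and $\|P_m\|\le C$ for all $m$, where $P_mx=\sum_{n\le m}\phi_n(x)g_n$. Then some subsequence $(\phi_{n_k})$ is equivalent to the unit vector basis of $\ell_1$.

**Proof that Theorem 3 implies Theorem 2.** Let $\phi_n$ be the coefficient functionals of the basis. Then $C=\sup_m\|P_m\|<\infty$. Put $P_0=0$. Since $\phi_n(x)g_n=(P_n-P_{n-1})x$ and $\|g_n\|=1$, we get $\|\phi_n\|\le2C$. So Theorem 3 applies and gives $(n_k)$. Put $Qx=(\phi_{n_k}(x))_k$. Because $\phi_n(x)g_n\to0$ and $\|g_n\|=1$, we have $\phi_n(x)\to0$, so $Q$ is a bounded map into $c_0$. Its adjoint $Q^*:\ell_1\to A^*$ sends $e_k$ to $\phi_{n_k}$. Equivalence to the $\ell_1$-basis says precisely that $Q^*$ is bounded below, so $Q$ is onto. $\square$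

**The bound on $\|P_m\|$ cannot be dropped.** Let $g_n=z^{n-1}$ and $\phi_n(f)=\hat f(n-1)$ in $A$. This system is biorthogonal, $\|g_n\|=\|\phi_n\|=1$, its span is dense, and its Cesàro means converge in $A$ (Fejér). But $(\phi_n(f))_n\in\ell_2$ for every $f\in A$, so no subsequence gives a map onto $c_0$. By the closed-range argument above, no subsequence of $(\phi_n)$ is equivalent to the $\ell_1$-basis.

## 3. A reference measure and uniform integrability in $A^*$

Let $(\phi_n)$ be any sequence in $A^*$ with $\|\phi_n\|\le B$. By the Hahn–Banach and Riesz representation theorems choose complex Borel measures $\nu_n$ on $\mathbb T$ with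
$$\phi_n(f)=\int f\,d\nu_n\quad(f\in A),\qquad\|\nu_n\|=\|\phi_n\|\le B.$$
Let $\sigma$ be a probability measure singular to $m$ that dominates (in the sense of absolute continuity) the singular parts of all $\nu_n$. One takes a weighted sum of their total variations, normalized; if all singular parts vanish, any singular probability measure will do. Put
$$\mu=\tfrac12(m+\sigma).$$
Then $\mu$ is a probability measure, $\nu_n\ll\mu$ for all $n$, and $\frac12m\le\mu$, $\frac12\sigma\le\mu$. We fix $\nu_n$, $\sigma$, $\mu$. The following elementary fact will be used several times.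

**(AC)** *Let $n\ge1$ and $\eta>0$. There is $\delta>0$ such that $\int|F|\,d|\nu_n|\le\eta$ whenever $F$ is Borel, $|F|\le2$ and $\|F\|_{L^2(\mu)}\le\delta$.* To see this, write $|\nu_n|=\rho\mu$ with $\rho\in L^1(\mu)$ and choose $r$ with $2\int_{\{\rho>r\}}\rho\,d\mu\le\eta/2$. Then $\int|F|\rho\,d\mu\le\eta/2+r\|F\|_{L^1(\mu)}\le\eta/2+r\|F\|_{L^2(\mu)}$, and $\delta=\eta/(2r)$ works (with $r>0$).

**Definition (UI).** The sequence $(\phi_n)$ satisfies (UI) if for every $\varepsilon>0$ there is $R(\varepsilon)<\infty$ with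
$$|\phi_n(f)|\le\varepsilon\|f\|_\infty+R(\varepsilon)\|f\|_{L^1(\mu)}\qquad\text{for all }f\in A\text{ and all }n. \tag{4}$$

**Example where (UI) holds.** For $\phi_n(f)=\hat f(n-1)$ we have $|\phi_n(f)|\le\|f\|_{L^1(m)}\le2\|f\|_{L^1(\mu)}$.

**Example where (UI) fails.** Let $\phi_n(f)=f(s_n)$ with distinct $s_n\in\mathbb T$, $\nu_n=\delta_{s_n}$ and $\sigma=\sum2^{-n}\delta_{s_n}$. Put $f=\big(\frac{1+\bar s_nz}2\big)^p$. Then $\|f\|_\infty=f(s_n)=1$, and $\|f\|_{L^1(\mu)}\to\mu(\{s_n\})=2^{-n-1}$ as $p\to\infty$. Given $R$, choose $n$ with $R2^{-n-1}<\frac14$ and then $p$ so large that $R\|f\|_{L^1(\mu)}<\frac12$. Then $|\phi_n(f)|=1>\frac12\|f\|_\infty+R\|f\|_{L^1(\mu)}$, so (4) fails for $\varepsilon=\frac12$.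

Theorem 3 is the conjunction of two statements: if (UI) fails, there is an $\ell_1$-subsequence (Proposition 7, which uses only $\|\phi_n\|\le B$); and under the hypotheses of Theorem 3, (UI) does fail (Proposition 8).

## 4. Cut-off functions in $A$

We need $\Theta\in A$ that is small where a given $y$ is not small, with $|\Theta|\le1$, and with $\|1-\Theta\|_{L^2(\mu)}$ controlled by $\|y\|_{L^2(\mu)}$. It is natural to take $\Theta=e^{-f}$ with $f\in A$ and $\mathrm{Re}\,f\ge w$, where $w$ is a large multiple of $|y|$. So we want $f$ with large real part and small $L^2(\mu)$ norm.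

**The obvious choice and where it stops.** For smooth $w\ge0$ let
$$f(z)=\frac1{2\pi}\int_{-\pi}^{\pi}\frac{e^{i\theta}+z}{e^{i\theta}-z}\,w(e^{i\theta})\,d\theta ,$$
the analytic function with $\mathrm{Re}\,f=w$ on $\mathbb T$ and $f(0)$ real. Its coefficients are $\hat w(0)$ and $2\hat w(n)$, $n\ge1$, so $\|f\|_{L^2(m)}^2\le2\|w\|^2_{L^2(m)}$. If $\mu$ were $m$, this together with an approximation would do. But $\mu$ has a singular part, and there this $f$ is not controlled. Take $\sigma=\delta_1$, and for small $\delta$ let $0\le w\le1$ be a smooth bump supported on $\delta\le\theta\le3\delta\le2$ and equal to $1$ on $[\frac32\delta,\frac52\delta]$. Then $w(1)=0$ and $\|w\|_{L^2(\mu)}\to0$ as $\delta\to0$. On the other hand $\frac{e^{i\theta}+1}{e^{i\theta}-1}=-i\cot(\theta/2)$, and $\tan(\theta/2)\le\theta$ for $0\le\theta\le2$, so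
$$|f(1)|=\frac1{2\pi}\int w\cot(\theta/2)\,d\theta\ge\frac1{2\pi}\int_{3\delta/2}^{5\delta/2}\frac{d\theta}\theta=\frac{\log(5/3)}{2\pi}.$$
So $\|f\|_{L^2(\mu)}$ does not tend to $0$. The remedy is to ask only for $\mathrm{Re}\,f\ge w$ instead of equality, and to find $f$ by duality. The F. and M. Riesz theorem then separates the singular part from the absolutely continuous part. We recall it: *if a complex measure $\lambda$ on $\mathbb T$ satisfies $\int z^n\,d\lambda=0$ for all $n\ge0$, then $\lambda\ll m$.*

**Lemma 4.** Let $0\le w\in C(\mathbb T)$, $w\not\equiv0$. There is $f\in A$ with $\mathrm{Re}\,f\ge w$ on $\mathbb T$ and $\|f\|_{L^2(\mu)}\le3\|w\|_{L^2(\mu)}$.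

**Proof.** Put $r=3\|w\|_{L^2(\mu)}$; then $r>0$ because $\mu\ge\frac12m$.

**Separation.** This step turns non-existence of $f$ into a positive measure. Let
$$U=\{\mathrm{Re}\,f-p:\ f\in A,\ \|f\|_{L^2(\mu)}<r,\ p\in C_{\mathbb R}(\mathbb T),\ p>0\text{ everywhere}\}.$$
The strictly positive functions form an open convex cone in $C_{\mathbb R}(\mathbb T)$, so $U$ is open and convex. If $w\in U$, then $w=\mathrm{Re}\,f-p$ gives $\mathrm{Re}\,f>w$ and we are done. Suppose $w\notin U$. By Hahn–Banach there is a real measure $\nu\neq0$ with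
$$\int u\,d\nu<W:=\int w\,d\nu\qquad(u\in U).$$
Taking $f=0$ and $\lambda p$ in place of $p$ gives $-\lambda\int p\,d\nu<W$ for all $\lambda>0$, hence $\int p\,d\nu\ge0$ for all $p>0$, and so $\nu\ge0$. Letting $p$ be a constant that tends to $0$, we get $\int\mathrm{Re}\,f\,d\nu\le W$ whenever $f\in A$ and $\|f\|_{L^2(\mu)}<r$. A constant $f=c$ with $0<c<r$ gives $c\,\nu(\mathbb T)\le W$, so $W>0$. Multiplying $f$ by a unimodular constant and scaling, we obtain
$$\Big|\int f\,d\nu\Big|\le\frac Wr\|f\|_{L^2(\mu)}\qquad(f\in A).$$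

**An $L^2$ density.** This step compares $\nu$ with a measure having an $L^2(\mu)$ density. The functional $f\mapsto\int f\,d\nu$ extends from $A$ to $L^2(\mu)$ with norm at most $W/r$, so there is $\xi\in L^2(\mu)$ with $\|\xi\|_{L^2(\mu)}\le W/r$ and $\int f\,d\nu=\int f\xi\,d\mu$ for $f\in A$. The measure $\nu-\xi\mu$ annihilates all $z^n$, $n\ge0$, so it is absolutely continuous. Hence $\nu$ and $\xi\mu=\frac12\xi m+\frac12\xi\sigma$ have the same singular part.

**Singular part.** This step bounds $\int w\,d\nu_s$. We have $\nu_s=\frac12\xi\sigma$ and $\frac12\sigma\le\mu$, so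
$$\int w\,d\nu_s\le\int w|\xi|\,d\mu\le\|w\|_{L^2(\mu)}\frac Wr.$$

**Absolutely continuous part.** This step bounds the remaining part of $W$, using that $\nu$ is real. Write this part of $\nu$ as $vm$ with $v\ge0$, $v\in L^1(m)$. Subtracting the singular parts gives $\int z^nv\,dm=\frac12\int z^n\xi\,dm$, that is, $\hat v(-n)=\frac12\hat\xi(-n)$, for $n\ge0$. Since $v$ is real, $|\hat v(n)|=|\hat v(-n)|$. Since $m\le2\mu$, $\|\xi\|^2_{L^2(m)}\le2\|\xi\|^2_{L^2(\mu)}$. Therefore
$$\sum_{n\in\mathbb Z}|\hat v(n)|^2\le2\sum_{n\ge0}|\hat v(-n)|^2\le2\cdot\tfrac14\|\xi\|^2_{L^2(m)}\le\|\xi\|^2_{L^2(\mu)}.$$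
So $v\in L^2(m)$ and $\|v\|_{L^2(m)}\le W/r$, whence
$$\int wv\,dm\le\|w\|_{L^2(m)}\|v\|_{L^2(m)}\le\sqrt2\,\|w\|_{L^2(\mu)}\frac Wr.$$

**Contradiction.** Adding the two bounds, $W\le(1+\sqrt2)\|w\|_{L^2(\mu)}W/r=\frac{1+\sqrt2}3W<W$, because $W>0$. This is impossible. $\square$

**Lemma 5.** Let $y\in C(\mathbb T)$ and $0<\tau<1$. There is $\Theta\in A$ with $|\Theta|\le1$ on $\mathbb T$, $|\Theta(s)|\le\tau$ whenever $|y(s)|\ge\tau$, and
$$\|1-\Theta\|_{L^2(\mu)}\le3\tau^{-2}\|y\|_{L^2(\mu)}. \tag{5}$$

**Proof.** If $y=0$ take $\Theta=1$. Otherwise let $w=\tau^{-1}\log(1/\tau)\,|y|$. Since $\log(1/\tau)\le1/\tau$, we have $w\le\tau^{-2}|y|$. Let $f$ be given by Lemma 4 and put $\Theta=e^{-f}\in A$. Then $|\Theta|=e^{-\mathrm{Re}f}\le e^{-w}\le1$, and $|y(s)|\ge\tau$ implies $w(s)\ge\log(1/\tau)$, so $|\Theta(s)|\le\tau$. Since $\mathrm{Re}\,f\ge0$ on $\mathbb T$, $1-e^{-f}=\int_0^1fe^{-xf}dx$ gives $|1-\Theta|\le|f|$. Thus $\|1-\Theta\|_{L^2(\mu)}\le3\|w\|_{L^2(\mu)}\le3\tau^{-2}\|y\|_{L^2(\mu)}$. $\square$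

## 5. An $\ell_1$-subsequence when (UI) fails

If (UI) fails, we shall find functions $f_j$ in the unit ball of $A$ with $|\phi_{n_j}(f_j)|>\varepsilon$ and $\|f_j\|_{L^2(\mu)}$ as small as we like. To get a lower $\ell_1$-estimate one tests $\sum a_j\phi_{n_j}$ on $\sum\theta_jf_j$ with $|\theta_j|=1$. This needs a bound for $\|\sum\theta_jf_j\|_\infty$ independent of the number of terms, and the example in Section 1 shows that small $L^2$ norms do not give one. In $C(\mathbb T)$ one could cut the $f_j$ down to disjoint supports. In $A$ one damps.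

One combinatorial tool is needed (H. P. Rosenthal, *On relatively disjoint families of measures*, Studia Math. 37 (1970)).

**Lemma 6 (Rosenthal).** Let $b_{jl}\ge0$ $(j,l\in\mathbb N)$ with $\sum_lb_{jl}\le\beta$ for all $j$. For every $\varepsilon'>0$ there is an infinite $S\subset\mathbb N$ with $\sum_{l\in S,\,l\ne j}b_{jl}<\varepsilon'$ for all $j\in S$.

**Proof.** Suppose there is no such $S$. Let $D\subset\mathbb N$ be infinite with $\sum_{l\in D}b_{jl}\le\beta'$ for all $j\in D$. Split $D$ into infinitely many disjoint infinite sets $D_p$. No $D_p$ can serve as $S$, so there is $j_p\in D_p$ with $\sum_{l\in D_p,\,l\ne j_p}b_{j_pl}\ge\varepsilon'$. Put $D'=\{j_p:p\ge1\}$. Then $D'\cap D_p=\{j_p\}$, so $D'$ is disjoint from $D_p\setminus\{j_p\}$, and therefore $\sum_{l\in D'}b_{j_pl}\le\beta'-\varepsilon'$ for every $p$. Starting with $D=\mathbb N$, $\beta'=\beta$ and repeating this more than $\beta/\varepsilon'$ times, we reach an infinite set on which row sums of nonnegative numbers are negative. This is a contradiction. $\square$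

**Proposition 7.** Let $\|\phi_n\|\le B$ for all $n$. If (UI) fails, some subsequence of $(\phi_n)$ is equivalent to the $\ell_1$-basis.

**Proof.**

**Step 1: small functions on which some $\phi_n$ is large.** This step extracts what the failure of (UI) provides. There is $\varepsilon>0$ such that for each $R$ some $n$ and some $f\in A$, which we scale to $\|f\|_\infty=1$, satisfy $|\phi_n(f)|>\varepsilon+R\|f\|_{L^1(\mu)}$. Since $|\phi_n(f)|\le B$, we get $\|f\|^2_{L^2(\mu)}\le\|f\|_{L^1(\mu)}\le B/R$. So for each $\delta>0$ there are $n$ and $f\in A$ with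
$$\|f\|_\infty\le1,\qquad\|f\|_{L^2(\mu)}<\delta,\qquad|\phi_n(f)|>\varepsilon. \tag{6}$$
Given $N$, we may also require $n>N$: by (AC), if $\delta$ is small enough, every $f$ with the first two properties satisfies $|\phi_n(f)|\le\int|f|\,d|\nu_n|\le\varepsilon$ for $n\le N$.

**Step 2: the choice of $f_j$, $n_j$ and $\Theta_j$.** This step makes each cut-off invisible to the functionals chosen before it. Choose inductively $n_1<n_2<\cdots$ and $f_j\in A$ with $\|f_j\|_\infty\le1$, $|\phi_{n_j}(f_j)|>\varepsilon$, and $\|f_j\|_{L^2(\mu)}$ so small that the function $\Theta_j$ given by Lemma 5 with $y=f_j$, $\tau=2^{-j}$ satisfies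
$$\|1-\Theta_j\|_{L^2(\mu)}\le2^{-j},\qquad\int|1-\Theta_j|\,d|\nu_{n_i}|\le\tfrac\varepsilon4\,2^{-j}\quad(i<j). \tag{7}$$
This is possible: by (5), $\|1-\Theta_j\|_{L^2(\mu)}\le3\cdot4^j\|f_j\|_{L^2(\mu)}$, and $|1-\Theta_j|\le2$, so (AC) applies to the finitely many $\nu_{n_i}$, $i<j$, which are already fixed.

**Step 3: damped functions and their limits.** This step produces functions whose moduli have bounded sum. For $N\ge l$ put
$$X_l^N=f_l\prod_{l<i\le N}\Theta_i\in A.$$
Lemma 1 with $K=1$ gives $\sum_{l\le N}|X^N_l|\le3$ on $\mathbb T$. Moreover $|X_l^{N+1}-X_l^N|\le|1-\Theta_{N+1}|$. By (7), $\sum_i\|1-\Theta_i\|_{L^2(\mu)}<\infty$, so $\sum_i|1-\Theta_i|<\infty$ $\mu$-a.e., and $X_l^N$ converges, $\mu$-a.e. and in $L^2(\mu)$, to a limit $X_l$ as $N\to\infty$. For each fixed $l_0$, $\sum_{l\le l_0}|X_l|\le3$ $\mu$-a.e., so $\sum_l|X_l|\le3$ $\mu$-a.e. Finally $|X_l^N|\le1$ and $\nu_n\ll\mu$, so by dominated convergence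
$$\phi_n(X_l^N)\to\int X_l\,d\nu_n\qquad(N\to\infty)\text{ for all }n,l.$$

**Step 4: the diagonal survives.** This step checks that damping $f_l$ does not spoil its value under $\phi_{n_l}$. By (3) and (7), all the $\Theta_i$ involved having $i>l$,
$$|\phi_{n_l}(X_l^N)-\phi_{n_l}(f_l)|\le\sum_{i>l}\int|1-\Theta_i|\,d|\nu_{n_l}|\le\tfrac\varepsilon4.$$
Hence $\big|\int X_l\,d\nu_{n_l}\big|\ge\frac34\varepsilon$ for every $l$.

**Step 5: off-diagonal terms.** This step passes to a subset on which the cross terms are negligible. Let $b_{jl}=\big|\int X_l\,d\nu_{n_j}\big|$. Since $\sum_l|X_l|\le3$ $\mu$-a.e., $\sum_lb_{jl}\le3\|\nu_{n_j}\|\le3B$. By Lemma 6 there is an infinite $S$ with $\sum_{l\in S,\,l\ne j}b_{jl}\le\varepsilon/4$ for all $j\in S$.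

**Step 6: the lower $\ell_1$-estimate.** This step tests against a damped sum. Let $S_0\subset S$ be finite and let $(a_j)_{j\in S_0}$ be scalars. Choose $|\theta_l|=1$ with $\theta_la_l\int X_l\,d\nu_{n_l}\ge0$. For $N\ge\max S_0$ the function $F^N=\sum_{l\in S_0}\theta_lX^N_l\in A$ has $\|F^N\|_\infty\le3$. Apply $\sum_{j\in S_0}a_j\phi_{n_j}$ to $F^N$ and let $N\to\infty$:
$$3\Big\|\sum_{j\in S_0}a_j\phi_{n_j}\Big\|\ge\Big|\sum_{j,l\in S_0}a_j\theta_l\int X_l\,d\nu_{n_j}\Big|\ge\tfrac34\varepsilon\sum|a_j|-\sum_{j\in S_0}|a_j|\sum_{l\in S,\,l\ne j}b_{jl}\ge\tfrac\varepsilon2\sum|a_j|.$$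
Together with $\|\phi_n\|\le B$, this says that $(\phi_{n_j})_{j\in S}$ is equivalent to the $\ell_1$-basis. $\square$

## 6. (UI) is incompatible with bounded partial sums

**Proposition 8.** Under the hypotheses of Theorem 3, (UI) fails.

The monomials $z^{n-1}$ satisfy (UI) and all hypotheses of Theorem 3 except the bound on $\|P_m\|$, so that bound must be used essentially. Before the proof, here is what one would try first.

**One scale.** Suppose for the moment that $\phi_k(f)=\int fh_k\,d\mu$ with $|h_k|\le R_0$. For a set $\Lambda$ of $L$ indices form, for each $t\in\mathbb T$, the function $u^t(s)=\frac1L\sum_{k\in\Lambda}h_k(t)g_k(s)$ of $s$. Its norm is at most $R_0$. If $T x=\sum_kw_k\phi_k(x)g_k$, then $Tg_k=w_kg_k$, and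
$$\int T(u^t)(t)\,d\mu(t)=\frac1L\sum_{k\in\Lambda}w_k\int h_kg_k\,d\mu=\frac1L\sum_{k\in\Lambda}w_k,$$
a normalized trace. Let $T_I$ be the average of $\pm P_m$ over a block $I$ of consecutive integers, with sign $-$ on the first half and $+$ on the second. Then $\|T_I\|\le C$, and we shall see that $w_k\ge\frac14$ in the middle of $I$ and $w_k=0$ off $I$. With $\Lambda$ in the middle of $I$ we conclude $\frac14\le CR_0$. This is no contradiction.

**Many scales.** Now use $J$ nested partitions into blocks, write $I_j(m)$ for the block of the $j$-th partition containing $m$, and apply $P_m$ to $F_m^t=\sum_{j\le J}\pm u^t_{I_j(m)}$, with the signs of the blocks. Averaging over $m$ adds up $J$ traces, so $\frac J4\le C\max_{m,t}\|F_m^t\|_\infty$. But the only bound available is $\|F_m^t\|_\infty\le JR_0$, and again nothing results. This is the exact point where damping is needed: a damped version of $F^t_m$ is bounded independently of $J$. Damping is affordable because $u^t$ can be made very small in $L^2(\mu)$, and (UI) says that each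 $\phi_k$ nearly ignores changes that are small in $L^1(\mu)$.

**Model.** For $g_k=z^{k-1}$, $h_k=\bar z^{k-1}$ and $m$ in place of $\mu$, $u^t(s)=\frac1L\sum_{k\in\Lambda}(\bar ts)^{k-1}$. Then $\int|u^t|^2dm=\frac1L$ for every $t$, although $u^t(t)=1$. For general $h_k$ such smallness must be produced. For instance, if $h_k=1+\bar z^k$, then $\frac1L\sum_{k\in\Lambda}h_k$ has $L^2(m)$ norm $(1+\frac1L)^{1/2}\ge1$ for every $\Lambda$. Subtracting the average over $\Lambda$ removes the common part $1$ and leaves $\tilde h_k=\bar z^k-\frac1L\sum_{l\in\Lambda}\bar z^l$, for which $\|\frac1L\sum c_k\tilde h_k\|_{L^2(m)}\le2L^{-1/2}$ when $|c_k|\le1$. Step 2 below does this in general.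

**Proof of Proposition 8.** Assume (UI). We may take $R(\varepsilon)\ge0$.

**Step 1: bounded densities.** This step replaces $\phi_n$, up to a small error, by integration against a bounded function. Let $R_0=\max(1,R(1/8))$. Embed $A$ in $C(\mathbb T)\times L^1(\mu)$ by $f\mapsto(f,f)$, where the product has the norm $\frac18\|a\|_\infty+R_0\|b\|_{L^1(\mu)}$. By (4) with $\varepsilon=\frac18$, $\phi_n$ has norm at most $1$ on the image. Extend it by Hahn–Banach to the product. On the first factor the extension is given by a measure $\kappa_n$ with $\|\kappa_n\|\le\frac18$. On the second it is given by a Borel function $h_n$ with $|h_n|\le R_0$ $\mu$-a.e., and after a change on a null set, everywhere. So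
$$\phi_n(f)=\int f\,d\kappa_n+\int fh_n\,d\mu\qquad(f\in A).$$
Applying this to $f=g_k$, with $\|g_k\|\le1$, gives
$$\Big|\int g_kh_n\,d\mu-\delta_{kn}\Big|\le\tfrac18. \tag{8}$$
Put $K=2R_0$; thus $K\ge1$.

**Step 2: almost orthogonal subsets.** This step finds sets of indices over which recentered averages of the $h_k$ are small. We claim: *for every $\eta>0$ there are $L\ge4$ and $M(\eta)$ such that every set of at least $M(\eta)$ indices contains a subset $\Lambda$, $|\Lambda|=L$, for which $\tilde h_k:=h_k-\frac1L\sum_{l\in\Lambda}h_l$ $(k\in\Lambda)$ satisfies*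
$$\Big\|\frac1L\sum_{k\in\Lambda}c_k\tilde h_k\Big\|_{L^2(\mu)}\le\eta\qquad\text{for all complex }|c_k|\le1. \tag{9}$$

Let $\langle a,b\rangle=\mathrm{Re}\int a\bar b\,d\mu$. Choose $\gamma>0$ and $L\ge4$ with $2(12R_0^2/L+4\gamma)^{1/2}\le\eta$. Split $[-R_0^2,R_0^2]$ into finitely many intervals of length at most $\gamma$ and color each pair $\{k,l\}$ by the interval containing $\langle h_k,h_l\rangle$. By Ramsey's theorem, if the given set of indices is large enough, depending only on $L$ and the number of colors, it contains $\Lambda$ with $|\Lambda|=L$ all of whose pairs have the same color. Taking a point $\rho$ of that interval, we get $|\langle h_k,h_l\rangle-\rho|\le\gamma$ for $k\ne l$ in $\Lambda$.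

Let $a=\frac1L\sum_{l\in\Lambda}h_l$ and $\gamma'=\gamma+2R_0^2/L$. In $\langle h_k,a\rangle=\frac1L\sum_l\langle h_k,h_l\rangle$ the terms $l\ne k$ differ from $\rho$ by at most $\gamma$, and the term $l=k$ differs by at most $2R_0^2$. So $|\langle h_k,a\rangle-\rho|\le\gamma'$, and averaging over $k$, $|\langle a,a\rangle-\rho|\le\gamma'$. For $k\ne l$,
$$\langle\tilde h_k,\tilde h_l\rangle=\langle h_k,h_l\rangle-\langle h_k,a\rangle-\langle a,h_l\rangle+\langle a,a\rangle,$$
and since $\rho-\rho-\rho+\rho=0$, $|\langle\tilde h_k,\tilde h_l\rangle|\le\gamma+3\gamma'\le4\gamma'$. Also $\|\tilde h_k\|_{L^2(\mu)}\le2R_0$. For real $|c_k|\le1$, expanding the square,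
$$\Big\|\frac1L\sum_{k\in\Lambda}c_k\tilde h_k\Big\|^2_{L^2(\mu)}\le\frac1{L^2}\big(L\cdot4R_0^2+L^2\cdot4\gamma'\big)=\frac{4R_0^2}L+4\gamma'=\frac{12R_0^2}L+4\gamma.$$
For complex $c_k$ split into real and imaginary parts; the norm is at most $2(12R_0^2/L+4\gamma)^{1/2}\le\eta$. This proves the claim.

Recentering does not destroy the pairing with $g_k$: by (8), for $k\in\Lambda$,
$$\mathrm{Re}\int\tilde h_kg_k\,d\mu\ge\tfrac78-\frac1L\Big(\tfrac98+\tfrac{L-1}8\Big)=\tfrac78-\Big(\tfrac18+\tfrac1L\Big)\ge\tfrac12. \tag{10}$$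

**Step 3: scales.** This step fixes all parameters, in an order that makes coarse blocks negligible compared with everything decided at finer scales. Fix $J\in\mathbb N$. Choose successively for $j=1,\dots,J$: $\eta_j$, then $M_j$, then $\varepsilon_j$ and $R_j:=R(\varepsilon_j)$, such that

* $\eta_1=1$, and for $j\ge2$, $\eta_j>0$ satisfies $\frac32KM_iR_i4^j\eta_j\le2^{-i-j}$ for all $i<j$;
* $M_j$ is divisible by $4$ and, if $j\ge2$, by $M_{j-1}$, and $M_j/2\ge M(\eta_j)$;
* $\varepsilon_j>0$ satisfies $KM_j\varepsilon_j\le2^{-j}$.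

Let $L_j$ be the number $L$ that Step 2 provides for $\eta_j$. Let $N=M_J$, and let $\mathcal B_j$ be the partition of $\{1,\dots,N\}$ into consecutive blocks of length $M_j$. Because $M_{j-1}$ divides $M_j$, these partitions are nested.

**Step 4: block operators.** This step computes the operators $T_I$. For $I\in\mathcal B_j$ let $\epsilon_I=-1$ on the first half of $I$ and $+1$ on the second half, and put
$$T_I=\frac1{M_j}\sum_{m\in I}\epsilon_I(m)P_m,\qquad T_Ix=\sum_kw_k^I\phi_k(x)g_k,\qquad w_k^I=\frac1{M_j}\sum_{m\in I,\,m\ge k}\epsilon_I(m).$$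
If $k>\max I$, the last sum is empty; if $k<\min I$, it is the sum of all signs, which is $0$. So $w_k^I=0$ for $k\notin I$. Let $k$ be the $p$-th element of $I$. If $p\le M_j/2$, the sum is $-(\frac{M_j}2-p+1)+\frac{M_j}2=p-1$. If $p>M_j/2$, it is $M_j-p+1$. Thus
$$w_k^I=\frac{p-1}{M_j}\ \Big(p\le\frac{M_j}2\Big),\qquad w_k^I=\frac{M_j-p+1}{M_j}\ \Big(p>\frac{M_j}2\Big).$$
So $0\le w_k^I\le\frac12$ for all $k$, and $w^I_k\ge\frac14$ when $M_j/4<p\le3M_j/4$.

**Step 5: the kernels $u_I^t$.** This step constructs, in each block, functions that are small in $L^2(\mu)$ but have a large trace under $T_I$. The middle part of $I\in\mathcal B_j$, where $M_j/4<p\le3M_j/4$, has $M_j/2\ge M(\eta_j)$ elements. Choose in it a set $\Lambda_I$ as in Step 2 (with $\eta=\eta_j$, $L=L_j$), with corresponding $\tilde h_k^I$, and put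
$$u_I^t(s)=\frac1{L_j}\sum_{k\in\Lambda_I}\tilde h_k^I(t)\,g_k(s)\qquad(s,t\in\mathbb T).$$
For each $t$, $u_I^t\in A$, and since $|\tilde h_k^I|\le2R_0$ and $\|g_k\|\le1$, $\|u_I^t\|_\infty\le2R_0=K$. Fix $s$ and use (9) with $c_k=g_k(s)$: $\int|u^t_I(s)|^2d\mu(t)\le\eta_j^2$ for *every* $s$. Integrating in $s$ and using the Cauchy–Schwarz inequality in $t$,
$$\int\|u_I^t\|_{L^2(\mu)}\,d\mu(t)\le\Big(\iint|u_I^t(s)|^2\,d\mu(t)\,d\mu(s)\Big)^{1/2}\le\eta_j. \tag{11}$$
By biorthogonality $T_Ig_k=w_k^Ig_k$, so $T_I(u_I^t)(t)=\frac1{L_j}\sum_{k\in\Lambda_I}w_k^I\tilde h_k^I(t)g_k(t)$, and by (10) and $w_k^I\ge\frac14$ on $\Lambda_I$,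
$$\mathrm{Re}\int T_I(u_I^t)(t)\,d\mu(t)\ge\tfrac14\cdot\tfrac12=\tfrac18. \tag{12}$$

**Step 6: damped test functions.** This step builds the functions to which $P_m$ is applied. Fix $t$. For $I\in\mathcal B_j$ let $\Theta_I^t\in A$ be given by Lemma 5 with $y=u_I^t$ and $\tau=2^{-j}$. For $I\in\mathcal B_j$ and $i>j$ let $I_i\in\mathcal B_i$ be the block containing $I$, and put
$$\Psi_I^t=\prod_{j<i\le J}\Theta^t_{I_i}.$$
For $1\le m\le N$ let $I_j(m)$ be the block of $\mathcal B_j$ containing $m$, and put
$$F_m^t=\sum_{j=1}^J\epsilon_{I_j(m)}(m)\,u^t_{I_j(m)}\Psi^t_{I_j(m)}\in A.$$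
By nestedness, the block of $\mathcal B_i$ containing $I_j(m)$ is $I_i(m)$. So $F_m^t$ is, up to signs, the damped sum (1) with $y_j=u^t_{I_j(m)}$ and $\Theta_j=\Theta^t_{I_j(m)}$. By Lemma 1, $\|F_m^t\|_\infty\le3K$, whatever $J$ is. Since $\|P_m\|\le C$,
$$\Big|\frac1N\sum_{m\le N}(P_mF_m^t)(t)\Big|\le3KC. \tag{13}$$
The product $u_I^t\Psi_I^t$ depends on $m$ only through $I$. Grouping the integers $m$ by blocks therefore gives
$$\frac1N\sum_{m=1}^NP_mF_m^t=\frac1N\sum_{j=1}^J\sum_{I\in\mathcal B_j}\sum_{m\in I}\epsilon_I(m)P_m(u_I^t\Psi_I^t)=\sum_{j=1}^J\frac{M_j}N\sum_{I\in\mathcal B_j}T_I(u_I^t\Psi_I^t). \tag{14}$$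

**Step 7: removing the damping.** This step shows that $T_I(u_I^t\Psi_I^t)$ is close to $T_I(u_I^t)$; here (UI) enters again. Let $I\in\mathcal B_j$ and $x=u_I^t(1-\Psi_I^t)\in A$. Then $\|x\|_\infty\le2K$, and by (3) and (5),
$$\|x\|_{L^1(\mu)}\le K\sum_{i>j}\|1-\Theta^t_{I_i}\|_{L^2(\mu)}\le3K\sum_{i>j}4^i\|u^t_{I_i}\|_{L^2(\mu)}.$$
The operator $T_I$ involves only the $M_j$ functionals $\phi_k$, $k\in I$, with weights at most $\frac12$. By (4) with $\varepsilon=\varepsilon_j$,
$$|T_I(x)(t)|\le\sum_{k\in I}w_k^I|\phi_k(x)|\le\frac{M_j}2\big(\varepsilon_j\|x\|_\infty+R_j\|x\|_{L^1(\mu)}\big)\le KM_j\varepsilon_j+\tfrac32KM_jR_j\sum_{i>j}4^i\|u^t_{I_i}\|_{L^2(\mu)}.$$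
Since $T_I(u_I^t)=T_I(u_I^t\Psi_I^t)+T_I(x)$, (13) and (14) yield, for every $t\in\mathbb T$,
$$\mathrm{Re}\sum_{j}\frac{M_j}N\sum_{I\in\mathcal B_j}T_I(u_I^t)(t)\le3KC+\sum_j\frac{M_j}N\sum_{I\in\mathcal B_j}\Big(KM_j\varepsilon_j+\tfrac32KM_jR_j\sum_{i>j}4^i\|u_{I_i}^t\|_{L^2(\mu)}\Big). \tag{15}$$

**Step 8: integration in $t$.** This step collects the $J$ traces. The functions $\Theta_I^t$ were chosen separately for each $t$, with no measurability in $t$, but they no longer occur in (15). The left side of (15) is a finite sum of products of Borel functions of $t$, and the right side is measurable by Fubini's theorem. Integrate (15) with respect to $\mu(t)$. There are $N/M_j$ blocks in $\mathcal B_j$, so by (12) the left side becomes at least $J/8$. By (11), $\int\|u^t_{I_i}\|_{L^2(\mu)}d\mu(t)\le\eta_i$, so by the choices in Step 3 the right side becomes at most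
$$3KC+\sum_jKM_j\varepsilon_j+\sum_{j<i}\tfrac32KM_jR_j4^i\eta_i\le3KC+\sum_j2^{-j}+\sum_{j<i}2^{-i-j}\le3KC+2.$$
Hence $J\le8(3KC+2)$. But $J$ was arbitrary, and $K$ and $C$ do not depend on $J$. This is a contradiction. $\square$

Propositions 7 and 8 prove Theorem 3, and with it Theorem 2. $\blacksquare$

As a check, apply Proposition 8 to the monomials. They satisfy (UI) and all other hypotheses of Theorem 3, so the Taylor partial sums $P_m$ must be unbounded on $A$, that is, $\sup_m\|P_m\|=\infty$.

## 7. Complemented subspaces, weak compactness, right inverses, and $C(\Omega)$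

**Proposition 9.** Under the hypotheses of Theorem 3 let $Y=\overline{\mathrm{span}}(g_n)$. Then for the subsequence found there, $y\mapsto(\phi_{n_k}(y))_k$ maps $Y$ onto $c_0$. In particular, every normalized basis of every infinite-dimensional complemented subspace of $A$ has the property of Corollary C.

**Proof.** On the span of the $g_n$ we have $P_my=y$ for large $m$; since $\|P_m\|\le C$, $P_my\to y$ for all $y\in Y$. Hence $\phi_n(y)g_n\to0$. Also $1=\phi_n(g_n)\le B\|g_n\|$, so $\|g_n\|\ge1/B$ and $\phi_n(y)\to0$. The map therefore goes into $c_0$. If $\phi$ is a finite combination of the $\phi_k$, then $\phi=\phi\circ P_m$ for large $m$. Since $P_m$ maps $A$ into $Y$ with norm at most $C$, $\|\phi\|_{A^*}\le C\|\phi|_Y\|_{Y^*}$. So $(\phi_{n_k}|_Y)$ is equivalent to the $\ell_1$-basis, and the map is onto as in Section 2.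

For the last statement let $(g_n)$ be a normalized basis of $Y$ with coefficient functionals $g_n^*$, and let $\pi$ be a projection of $A$ onto $Y$. Put $\phi_n=g_n^*\circ\pi$. These are biorthogonal to $(g_n)$ and bounded, and $P_m$ is the $m$-th partial sum operator of the basis composed with $\pi$. So the hypotheses of Theorem 3 hold. $\square$

**Proposition 10.** A bounded sequence in $A^*$ has a subsequence equivalent to the $\ell_1$-basis if and only if (UI) fails. Consequently the coefficient functionals of a normalized basis of $A$ never form a relatively weakly compact subset of $A^*$.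

**Proof.** One direction is Proposition 7. For the other, assume (UI). As in Step 1 of Section 6, with $\varepsilon$ in place of $\frac18$, for every $\varepsilon>0$ all $\phi_n$ lie within $\varepsilon$ of the image of a ball of $L^\infty(\mu)$ under the map that sends $h$ to the functional $f\mapsto\int fh\,d\mu$. This map $L^\infty(\mu)\to A^*$ factors through $L^2(\mu)$, so the image is relatively weakly compact. By Grothendieck's criterion (a set which for each $\varepsilon>0$ lies within $\varepsilon$ of a weakly compact set is relatively weakly compact), $\{\phi_n\}$ is relatively weakly compact. A sequence equivalent to the $\ell_1$-basis has no weakly convergent subsequence, because on its closed span, a copy of $\ell_1$, there is a functional that alternates between $1$ and $-1$ along any prescribed subsequence. So no subsequence of $(\phi_n)$ is equivalent to the $\ell_1$-basis.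

The last assertion follows in the same way: by Theorem 3, as applied in Section 2, the coefficient functionals have a subsequence equivalent to the $\ell_1$-basis, and this has no weakly convergent subsequence. $\square$

**Proposition 11.** In Theorem 2, $(n_k)$ can be chosen so that $Q:x\mapsto(\phi_{n_k}(x))_k$ has a bounded right inverse $c_0\to A$; thus $A=\ker Q\oplus Z$ with $Z\cong c_0$.

**Proof.** We quote the theorem of F. Delbaen (*Weakly compact operators on the disc algebra*, J. Algebra 45 (1977)) and S. V. Kislyakov (Dokl. Akad. Nauk SSSR 225 (1975)): a non-weakly-compact operator on $A$ is an isomorphism on some subspace isomorphic to $c_0$. Let $Q$ be as in Theorem 2. It is onto $c_0$, so by the open mapping theorem the image of the unit ball contains a ball of the non-reflexive space $c_0$, and $Q$ is not weakly compact. So there are $u_i\in A$, equivalent to the $c_0$-basis, with $\|Qu_i\|\ge c>0$ for all $i$.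

We thin out. The sequence $(u_i)$ is weakly null, so each coordinate of $Qu_i$ tends to $0$ as $i\to\infty$; and each $Qu_i$ lies in $c_0$. Suppose $i_1<\dots<i_{r-1}$ and $k_1<\dots<k_{r-1}$ have been chosen. Since $Qu_{i_s}\in c_0$, there is $q>k_{r-1}$ (any $q\ge1$ if $r=1$) such that all coordinates of index at least $q$ of $Qu_{i_s}$, $s<r$, are at most $c4^{-r}$ in modulus. Choose $i_r>i_{r-1}$ such that all coordinates of index less than $q$ of $Qu_{i_r}$ are at most $c4^{-r}$ in modulus. As $\|Qu_{i_r}\|\ge c$ and the supremum is attained in $c_0$, there is a coordinate $k_r\ge q$ of modulus at least $c$. Write again $n_r$ for $n_{k_r}$ and $u_r$ for $u_{i_r}$. Then $|\phi_{n_r}(u_r)|\ge c$ and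
$$\sum_{s\ne r}|\phi_{n_r}(u_s)|\le(r-1)c4^{-r}+\sum_{s>r}c4^{-s}\le\tfrac c{16}+\tfrac c{12}\le\tfrac c2 .$$

Let $Q_1x=(\phi_{n_r}(x))_r$ and let $V:c_0\to A$ be the bounded operator with $Ve_s=u_s$. Then $Q_1V$ is the sum of a diagonal operator on $c_0$ with entries at least $c$ in modulus and an operator of norm at most $c/2$ on $c_0$. By a Neumann series it is invertible. Hence $V(Q_1V)^{-1}$ is a right inverse of $Q_1$, and $A=\ker Q_1\oplus Z$, where $Z\cong c_0$ is its range. $\square$

**The case of $C(\Omega)$.** Sections 5 and 6 use about $A$ only that it is a closed unital subalgebra of $C(\mathbb T)$ for which Lemma 5 holds with a probability measure $\mu$ dominating all $\nu_n$. Let $\Omega$ be a compact Hausdorff space, and let $\mu$ be any probability measure dominating the measures that represent the $\phi_n$. In $C(\Omega)$ Lemma 5 is immediate: take $\Theta=e^{-w}$ with $w=\tau^{-1}\log(1/\tau)|y|$. Then $0<\Theta\le1$, $\Theta\le\tau$ where $|y|\ge\tau$, and $|1-\Theta|\le w\le\tau^{-2}|y|$. So the same proof gives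 Theorem 3 and Proposition 9 with $C(\Omega)$ in place of $A$, and in particular it reproves Corollary C.
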